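# Craig Interpolation in First-Order Gödel Logics: Gaps, Blurred Marks, and Three Truth Values

## 1. Four truth values

Take the chain $V_4=\{0,\tfrac13,\tfrac23,1\}$ with $a\wedge b=\min(a,b)$, $a\vee b=\max(a,b)$, $\bot=0$, and
$$a\to b=\begin{cases}1&\text{if }a\le b,\\ b&\text{if }a>b,\end{cases}\qquad \neg a:=a\to 0 .$$
So $\neg a$ is $1$ for $a=0$ and $0$ otherwise, and $\neg\neg a$ is $0$ for $a=0$ and $1$ otherwise. One combination will return all day. Computing both cases gives
$$(b\to a)\to a=\begin{cases}1&\text{if }a<b,\\ a&\text{if }b\le a.\end{cases}\tag{1}$$
If $a<b$, then $b\to a=a$ and $a\to a=1$. If $b\le a$, then $b\to a=1$ and $1\to a=a$. So for $a<1$ the formula $(b\to a)\to a$ has value $1$ exactly when $a<b$: it says "strictly below".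

With propositional letters $p,t,s$, put
$$\varphi_4:=\neg\neg p\wedge(p\to t)\wedge((t\to p)\to p),\qquad \psi_4:=s\vee(s\to t).$$
Roughly, $\varphi_4$ says $0<p<t$, and $\psi_4$ fails to be $1$ exactly when $t<s<1$. The only common letter is $t$. An interpolant would be a formula $\chi$ in $t$ alone (with $\bot$ allowed) such that $\varphi_4\to\chi$ and $\chi\to\psi_4$ have value $1$ under every valuation in $V_4$.

**Proposition 1.** Over $V_4$ the formula $\varphi_4\to\psi_4$ always has value $1$, but it has no interpolant.

**Validity.** The aim is to show that a failure would need five truth values. Suppose $m:=\varphi_4>\psi_4$ under some valuation. Then $s<m$ and $s\to t<m\le 1$. The latter forces $t<s$, so $t<s<m$. Next, $m\le p\to t$ gives $\min(m,p)\le t<m$, so $p<m$. If $t\le p$, then (1) gives $m\le p$, which is false. So $p<t$. Finally $\neg\neg p\ge m>0$ gives $p>0$. Thus $0<p<t<s<m$ are five elements of $V_4$, a contradiction.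

**No interpolant.** The aim is to show that a formula in $t$ cannot tell $t=\tfrac13$ from $t=\tfrac23$. The set $\{0,t,1\}$ is closed under all operations, and the order isomorphism $\{0,\tfrac23,1\}\to\{0,\tfrac13,1\}$ commutes with them, because they are defined from the order and the two end points. So a formula $\chi(t)$ has value $1$ at $t=\tfrac23$ iff it has value $1$ at $t=\tfrac13$. Now $p=\tfrac13$, $t=\tfrac23$ gives $\varphi_4=1$, so an interpolant has value $1$ at $t=\tfrac23$, hence at $t=\tfrac13$. But $t=\tfrac13$, $s=\tfrac23$ gives $\psi_4=\tfrac23\vee\tfrac13=\tfrac23<1$. $\square$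

What changes in general? For a longer finite chain we shall just use a longer list of letters (Section 9). On the whole interval $[0,1]$ the argument breaks at its first half: $p=\tfrac14$, $t=\tfrac12$, $s=\tfrac34$ gives $\varphi_4=1$ and $\psi_4=\tfrac34$, so the implication is not valid, and the count that made it valid has nothing to count against. What $[0,1]$ has instead is suprema and infima, and quantifiers can speak about them. So we ask: **does first-order Gödel logic, with values in $[0,1]$, have Craig interpolation?** And for which sets of truth values does it hold? The answers will be: no for $[0,1]$; and, among closed sets of truth values containing $0$ and $1$, yes exactly for those with at most three elements.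

## 2. Gödel structures, truncation, and the interpolation property

**Formulas and structures.** Formulas are built as in classical first-order logic, without equality, over predicate, constant and function symbols, with $\wedge,\vee,\to,\bot,\forall,\exists$; $\neg\chi$ is $\chi\to\bot$ and $\top$ is $\bot\to\bot$. A *Gödel structure* $\mathfrak M$ has a nonempty domain $M$, interprets constants and functions classically on $M$, and interprets each $n$-ary predicate symbol as a map $M^n\to[0,1]$. Connectives are evaluated by the operations above on $[0,1]$, and
$$\|\forall x\,\chi\|^{s}=\inf_{a\in M}\|\chi\|^{s[x:=a]},\qquad \|\exists x\,\chi\|^{s}=\sup_{a\in M}\|\chi\|^{s[x:=a]} .$$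
A formula is *valid* if it has value $1$ in every structure under every assignment.

*Example.* Let the domain be $\{1,2,3,\dots\}$ and $P(n)=\tfrac1n$. Then $\|\forall xPx\|=0$, not attained, so $\|\neg\forall xPx\|=1$. But $\|\neg P(n)\|=0$ for all $n$, so $\|\exists x\neg Px\|=0$. Limits are visible to sentences.

**Truth-value sets.** For closed $V\subseteq[0,1]$ with $0,1\in V$, a *$V$-structure* is a structure whose predicates take values in $V$. All formula values then lie in $V$, since $a\to b\in\{1,b\}$ and $V$ is closed. Let $G_V$ be the set of formulas with value $1$ in all $V$-structures under all assignments. First-order Gödel logic is $G_{[0,1]}$.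

**Craig interpolation.** $G_V$ has the Craig interpolation property if, whenever $\varphi\to\psi\in G_V$, there is a formula $\chi$ (which may use $\bot$ and $\top$) such that every predicate, constant or function symbol of $\chi$ occurs in both $\varphi$ and $\psi$, every free variable of $\chi$ is free in both, and $\varphi\to\chi,\ \chi\to\psi\in G_V$. *Example:* $(\forall xPx\wedge\forall xQx)\to(\exists xPx\vee\exists xUx)$ has the interpolant $\forall xPx$.

I write $A(a)$ for the value of $A$ at $a$ and often use the same letter for a sentence and its value. Two tools are used throughout. The first is *residuation*: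
$$m\le (a\to b)\quad\Longleftrightarrow\quad m\wedge a\le b.\tag{2}$$
Indeed, if $a\le b$ both sides hold. If $a>b$, the left side says $m\le b$, and so does the right side.

**Lemma 1 (truncation).** Let $V$ be as above, $m\in V$, $m>0$, and $V'=V\cap[0,m]$, regarded as a Gödel chain with top $m$ (so $a\to b$ is $m$ if $a\le b$, and $b$ otherwise). The map $v\mapsto\min(v,m)$ from $V$ to $V'$ commutes with $\bot,\wedge,\vee,\to$ and with suprema and infima of nonempty sets. Hence replacing every predicate of a $V$-structure by its truncation, and evaluating in $V'$, gives each formula $\chi$ the value $\min(\|\chi\|,m)$.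

*Proof.* $\bot,\wedge,\vee$ are clear. For $a\to b$: if $a\le b$, both sides are $m$. If $a>b\ge m$, the truncation of $a\to b=b$ is $m$, and $m\to m=m$. If $a>b$ and $b<m$, then $\min(a,m)>b$ and both sides are $b$. For a supremum: if $\sup X\le m$, truncation changes no element of $X$; if $\sup X>m$, some element exceeds $m$ and both sides are $m$. For an infimum: if $\inf X\ge m$, both sides are $m$; if $\inf X<m$, the elements above $m$ do not matter and both sides are $\inf X$. The last sentence follows by induction on $\chi$. $\square$

## 3. A gap, a closed cut, and two pairs that do not work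

Fix an irrational $\alpha$. Let $k(x)=\frac14\bigl(1+\frac{x}{1+|x|}\bigr)$, a continuous strictly increasing map $\mathbb R\to(0,\tfrac12)$ with infimum $0$ and supremum $\tfrac12$. For $x\in\mathbb Q$ put
$$g_1(x)=\tfrac12k(x)+\tfrac14\cdot 1_{\{x>\alpha\}},\qquad g_2(x)=k(x).$$
Both are strictly increasing, with infimum $0$ and supremum $\tfrac12$ (for $g_1$ the supremum is $\tfrac14+\tfrac14$). Both are continuous at every *rational* point, since the jump of $g_1$ sits at the missing point $\alpha$. They differ at $\alpha$:
$$r:=\sup_{x<\alpha}g_1<r':=\inf_{x>\alpha}g_1,\qquad \sup_{x<\alpha}g_2=\inf_{x>\alpha}g_2,\tag{3}$$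
with $r=\frac12k(\alpha)$, $r'=r+\frac14$, and common value $k(\alpha)$ for $g_2$. The plan is: let $P=g_1$ or $P=g_2$, let $\varphi$ say "the cut has a gap" using private predicates, and let $\psi$ fail when "the cut has no gap", again with private predicates. Then hope that no sentence in the common language tells the two structures apart.

Let $p:=\exists xFx$, $q:=\exists xGx$, $\tau:=\exists xPx$.

**First try: no marking of the cut.** Let
$$\varphi^0:=(p\to\tau)\wedge((q\to p)\to p)\wedge\forall x\,((Px\to p)\vee(q\to Px)),$$
$$\rho^0:=\forall x\,\bigl([(Rx\to Px)\wedge Sx]\vee[\neg Rx\wedge(Px\to Sx)]\bigr)\wedge(\forall xSx\to\exists xRx),\qquad \psi^0:=\rho^0\to\tau .$$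
Here $p<q$ are the edges of a gap that no $P$-value enters; $R$ copies $P$ below a cut, $S$ copies $P$ above it, and the last conjunct says that the infimum from above is at most the supremum from below. But $\varphi^0\to\psi^0$ is not valid, because the two cuts can be different. On $\mathbb Q$ let $P=g_1$, $F\equiv r$, $G\equiv r'$; then $\varphi^0$ has value $1$. Take an irrational $\beta>\alpha$, and let $R=P$, $S=1$ for $x<\beta$ and $R=0$, $S=P$ for $x>\beta$. Since $g_1$ comes from a function continuous at $\beta$, $\|\forall xSx\|=\|\exists xRx\|$, so $\rho^0$ has value $1$, while $\|\tau\|=\tfrac12$. The common language must mark where the cut is.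

**Second try: a mark that says yes or no.** Add a common predicate $C$, thought of as $0$ to the left of the cut and $1$ to the right:
$$\varphi^C:=(p\to\tau)\wedge((q\to p)\to p)\wedge\forall x(Cx\vee(Px\to p))\wedge\forall x(\neg Cx\vee(q\to Px)),$$
$$\rho^C:=\forall x(Cx\vee(Rx\to Px))\wedge\forall x(Cx\vee Sx)\wedge\forall x(\neg Cx\vee\neg Rx)\wedge\forall x(\neg Cx\vee(Px\to Sx))\wedge(\forall xSx\to\exists xRx),$$
and $\psi^C:=\rho^C\to\tau$. This is valid, but it has an interpolant. The common language can compute both edges of the cut:
$$\ell:=\exists x(Px\wedge\neg Cx),\qquad u:=\forall x(\neg\neg Cx\to Px),\qquad \chi^C:=(u\to\ell)\to\tau .$$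

*$\varphi^C\to\chi^C$ is valid.* Let $m=\|\varphi^C\|$. If $C(a)=0$, then $m\le P(a)\to p$, so $m\wedge P(a)\wedge\neg C(a)\le p$, and $\neg\neg C(a)\to P(a)=1$. If $C(a)>0$, then $\neg C(a)=0$, so $P(a)\wedge\neg C(a)=0$, and $m\le q\to P(a)$, so $m\wedge q\le P(a)\le(\neg\neg C(a)\to P(a))$. Hence $m\wedge\ell\le p$ and $m\wedge q\le u$. Put $n=m\wedge(u\to\ell)$. Then $n\wedge q\le n\wedge u\le\ell$, so $n\wedge q\le n\wedge \ell\le p$, i.e. $n\le q\to p$. With the second conjunct of $\varphi^C$, $n\le p$; with the first, $n\le\tau$. By (2), $m\le\chi^C$.

*$\chi^C\to\psi^C$ is valid.* Let $m=\|\chi^C\wedge\rho^C\|$. If $C(a)=0$, then $m\le S(a)$ and $m\wedge R(a)\le P(a)\wedge\neg C(a)\le\ell$. If $C(a)>0$, then $m\wedge R(a)=0$, and $u\le P(a)$, so $m\wedge u\le m\wedge P(a)\le S(a)$. So $m\wedge u\le m\wedge\forall xSx\le m\wedge\exists xRx\le\ell$, i.e. $m\le u\to\ell$, whence $m\le\tau$.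

So without a mark the implication is false, and with a yes-or-no mark the common language can restrict $P$ to one side of the cut and read off its edges.

## 4. Marks that are visible only at the top

We need a mark that separates the two sides for the purpose of having value $1$, but does not help to compute any smaller value. Use two predicates $A$, $B$ with values only $\mu$ and $1$, where $\mu<1$ lies above every value of $P$: $A=1$ on the right and $\mu$ on the left, $B=1$ on the left and $\mu$ on the right. Then $Px\wedge Ax=Px$ and $Ax\to Px=Px$ on *both* sides, so these restrictions do nothing. A conjunct $\forall x(Ax\vee\cdots)$ of value $1$ still imposes "$\cdots$" on the left. The price is that $Ax\wedge Bx$ is not $0$ but $\mu$. So the value $\sigma=\|\exists x(Ax\wedge Bx)\|$ becomes the new floor, and everything has to be argued above it.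

Let $A,B,P,F,G,R,S$ be unary predicates, $p:=\exists xFx$, $q:=\exists xGx$, $\sigma:=\exists x(Ax\wedge Bx)$, and
$$\varphi:=(p\to\sigma)\wedge((q\to p)\to p)\wedge\forall x\,(Ax\vee(Px\to p))\wedge\forall x\,(Bx\vee(q\to Px)),\tag{4}$$
$$\rho:=\forall x(Ax\vee(Rx\to Px))\wedge\forall x(Ax\vee Sx)\wedge\forall x(Bx\vee\neg Rx)\wedge\forall x(Bx\vee(Px\to Sx))\wedge(\forall xSx\to\exists xRx),\tag{5}$$
$$\psi:=\rho\to\sigma .$$
The common language is $L_0=\{A,B,P\}$, and $\varphi,\psi$ are sentences.

**Theorem 1.** $\varphi\to\psi$ is valid in first-order Gödel logic, but there is no $L_0$-sentence $\chi$ with $\varphi\to\chi$ and $\chi\to\psi$ both valid. Hence first-order Gödel logic does not have the Craig interpolation property.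

**Step 1: $\varphi\to\psi$ is valid.** By (2) it suffices to show $m:=\|\varphi\wedge\rho\|\le\sigma$ in every structure. Suppose $m>\sigma$, and let $a$ be any element. Since $A(a)\wedge B(a)\le\sigma<m$, we have $A(a)<m$ or $B(a)<m$.

* If $A(a)<m$, the conjuncts containing $Ax$ give $m\le P(a)\to p$, $m\le R(a)\to P(a)$ and $m\le S(a)$ (a maximum is at least $m$ and its first term is not). So $m\wedge R(a)\le m\wedge P(a)\le p$ and $m\wedge q\le S(a)$.
* If $B(a)<m$, the conjuncts containing $Bx$ give $m\le q\to P(a)$, $m\le\neg R(a)$ and $m\le P(a)\to S(a)$. So $m\wedge R(a)=0\le p$ and $m\wedge q\le m\wedge P(a)\le S(a)$.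

In both cases $m\wedge R(a)\le p$ and $m\wedge q\le S(a)$. Taking the supremum and the infimum over $a$, $m\wedge\exists xR\le p$ and $m\wedge q\le\forall xS$. The last conjunct of $\rho$ gives $m\wedge\forall xS\le\exists xR$. Hence
$$m\wedge q\ \le\ m\wedge\forall xS\ \le\ m\wedge\exists xR\ \le\ p ,$$
i.e. $m\le(q\to p)$. Since $m\le((q\to p)\to p)$, we get $m\le p$. Since $m\le(p\to\sigma)$, we get $m\le\sigma$, a contradiction. $\square$

## 5. What an $L_0$-sentence sees in the structures $N_g$

**Step 2: a family of $L_0$-structures that cannot be told apart.** We now make "the common language cannot see the gap" into a lemma. We work with general end points $\lambda<\mu$, since Theorem 2 needs them.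

**Definition (admissible map, $N_g$).** Fix reals $0\le\lambda<\mu<1$. A map $g:\mathbb Q\to(\lambda,\mu)$ is *admissible* if it is strictly increasing, $\inf g=\lambda$, $\sup g=\mu$, and $\sup_{x<a}g(x)=g(a)=\inf_{x>a}g(x)$ for every $a\in\mathbb Q$. Let $N_g$ have domain $\mathbb Q$ and
$$P(x)=g(x),\qquad A(x)=\begin{cases}\mu&x<\alpha\\1&x>\alpha\end{cases},\qquad B(x)=\begin{cases}1&x<\alpha\\ \mu&x>\alpha.\end{cases}$$

*Examples.* The maps $g_1,g_2$ of Section 3 are admissible for $\lambda=0$, $\mu=\tfrac12$. Some values in $N_g$, by hand: $\sigma=\mu$, $\|\forall x(Ax\vee Bx)\|=1$, $\|\exists xPx\|=\mu=\|\exists x(Px\wedge Ax)\|$, and $\|\forall x(Ax\to Px)\|=\inf g=\lambda$. With a free variable: $\|\forall y((Py\to Px)\vee Py)\|$ at $x=a$. For $y\le a$ the instance is $1$; for $y>a$ it is $\max(g(a),g(y))=g(y)$. The infimum is $\inf_{y>a}g(y)=g(a)$ by admissibility. All values so far are among $0,\lambda,\mu,1$ and $P$-values of the parameters, and $g$ enters only through its order.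

**Notation.** For $\bar a\in\mathbb Q^n$ let $\mathrm{ot}(\bar a)$ record which of $a_i<a_j$, $a_i=a_j$ hold, and let $\mathrm{ft}(\bar a)$ record $\mathrm{ot}(\bar a)$ together with $\{i:a_i<\alpha\}$. (If $0<\alpha<2$, then $\mathrm{ot}(0,3)=\mathrm{ot}(2,3)$ but $\mathrm{ft}(0,3)\ne\mathrm{ft}(2,3)$.) Write $\|\chi(\bar a)\|_g$ for values in $N_g$ and $c_g(\chi,\bar a):=\min(\mu,\|\chi(\bar a)\|_g)$. If $\mathrm{ot}(\bar a)=\mathrm{ot}(\bar b)$ and $g,h$ are admissible (same $\lambda,\mu$), let
$$\theta:\{0,\lambda,g(a_1),\dots,g(a_n),\mu\}\to\{0,\lambda,h(b_1),\dots,h(b_n),\mu\}$$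
be the order isomorphism fixing $0,\lambda,\mu$ with $\theta(g(a_i))=h(b_i)$. It exists because $g,h$ are strictly increasing with values strictly between $\lambda$ and $\mu$. Let $\hat\theta$ extend it by $1\mapsto1$.

**Lemma 2.** For every $L_0$-formula $\chi(x_1,\dots,x_n)$, $n\ge0$, all admissible $g,h$ and all $\bar a,\bar b\in\mathbb Q^n$:

* (i) $\|\chi(\bar a)\|_g\in\{0,\lambda,g(a_1),\dots,g(a_n),\mu,1\}$;
* (ii) if $\mathrm{ot}(\bar a)=\mathrm{ot}(\bar b)$, then $\theta(c_g(\chi,\bar a))=c_h(\chi,\bar b)$;
* (iii) if $\mathrm{ft}(\bar a)=\mathrm{ft}(\bar b)$, then $\|\chi(\bar a)\|_g=1$ iff $\|\chi(\bar b)\|_h=1$.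

Note the division of labor. Below $\mu$ only the order type matters, and the position of $\alpha$ is invisible: that is the blur. The position of $\alpha$ matters only for whether the value is $1$. Note also that (i), (ii), (iii) together give
$$\hat\theta(\|\chi(\bar a)\|_g)=\|\chi(\bar b)\|_h\qquad\text{whenever }\mathrm{ft}(\bar a)=\mathrm{ft}(\bar b):\tag{6}$$
by (iii) either both values are $1$, or neither is; in the second case both are at most $\mu$ by (i), so they equal their truncations, which correspond by (ii).

*Proof.* Induction on $\chi$. Terms of $L_0$ are variables.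

**Atoms.** $\bot$ has value $0$, and $P(x_i)$ has value $g(a_i)<\mu$; these satisfy (i) and (ii), and never have value $1$. $A(x_i)$ and $B(x_i)$ have values in $\{\mu,1\}$, hence truncated value $\mu$, and which of $\mu,1$ occurs is determined by $\mathrm{ft}$.

**Connectives.** The set in (i) contains $0$ and $1$, and it is closed under $\wedge,\vee,\to$, since each operation returns one of its arguments or $1$. For (ii), Lemma 1 (with $V=[0,1]$, $m=\mu$) says that truncated values are computed from truncated values by the operations of the chain $[0,\mu]$ with top $\mu$. These operations are defined from the order, $0$ and $\mu$, so $\theta$ commutes with them. For (iii), let $\mathrm{ft}(\bar a)=\mathrm{ft}(\bar b)$. By the induction hypothesis and (6), the values of the two immediate subformulas correspond under $\hat\theta$, which is an order isomorphism fixing $0$ and $1$ and so commutes with the operations of $[0,1]$. Hence the values of $\chi$ correspond too, and one is $1$ iff the other is.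

**Quantifiers, statement (ii).** The aim is to compute truncated suprema and infima piece by piece. Consider $\exists y\chi$ and $\forall y\chi$ with $\chi=\chi(\bar x,y)$. The points $a_i$ and the open intervals of $\mathbb Q$ that they determine form finitely many *pieces* (for $n=0$ the only piece is $\mathbb Q$). Since $\mathrm{ot}(\bar a)=\mathrm{ot}(\bar b)$, they correspond to the pieces for $\bar b$. If $y$ lies in a piece and $y'$ in the corresponding one, then $\mathrm{ot}(\bar ay)=\mathrm{ot}(\bar by')$.

On a point piece $y=a_i$, the truncated value of $\chi(\bar a,a_i)$ lies in $\{0,\lambda,g(a_j),\mu\}$, and it corresponds under $\theta$ to that of $\chi(\bar b,b_i)$, by the induction hypothesis.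

Let $I$ be an interval piece. By (i), $c_g(\chi,\bar ay)\in\{0,\lambda,g(a_i),g(y),\mu\}$ for $y\in I$, and $g(y)$ differs from all other listed values. For $y,y'\in I$, apply (ii) with $h=g$ to the tuples $\bar ay$ and $\bar ay'$: the isomorphism sends $g(y)$ to $g(y')$ and fixes $0,\lambda,\mu$ and all $g(a_i)$. So exactly one of two things happens: $c_g(\chi,\bar ay)$ is constant on $I$, with value in $\{0,\lambda,g(a_i),\mu\}$; or $c_g(\chi,\bar ay)=g(y)$ for all $y\in I$. In the second case admissibility gives that the supremum over $I$ is $g$ of the right end point of $I$, or $\mu$ if that is $+\infty$, and the infimum is $g$ of the left end point, or $\lambda$ if that is $-\infty$. Applying (ii) to $\bar ay$, $\bar by'$ with $y\in I$ and $y'$ in the corresponding piece, the same alternative holds there for $h$, and a constant value $v$ becomes $\theta(v)$. So the suprema over corresponding pieces correspond under $\theta$, likewise the infima, and all of them lie in $\{0,\lambda,g(a_i),\mu\}$ on the $g$ side.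

By Lemma 1 truncation commutes with suprema and infima, so $c_g(\exists y\chi,\bar a)$ is the maximum over the finitely many pieces of these suprema, and $c_g(\forall y\chi,\bar a)$ is the minimum of the infima. Since $\theta$ preserves order, (ii) follows; also both truncated values lie in $\{0,\lambda,g(a_i),\mu\}$.

**Quantifiers, statement (i).** By (i) for $\chi$, all instances have values in $[0,\mu]\cup\{1\}$. So the value of $\exists y\chi$ is $1$ if some instance is $1$, and at most $\mu$ otherwise. The value of $\forall y\chi$ is $1$ if all instances are $1$, and at most $\mu$ otherwise. A value at most $\mu$ equals its truncation, which lies in $\{0,\lambda,g(a_i),\mu\}$.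

**Quantifiers, statement (iii).** We have just seen that $\exists y\chi$ has value $1$ iff some instance has value $1$, and $\forall y\chi$ iff all do. Let $\mathrm{ft}(\bar a)=\mathrm{ft}(\bar b)$. For each $y\in\mathbb Q$ there is $y'$ with $\mathrm{ft}(\bar ay)=\mathrm{ft}(\bar by')$: if $y=a_i$ take $y'=b_i$. If $y$ is in an interval piece $I$ not containing the cut $\alpha$, any $y'$ in the corresponding piece $I'$ will do, because by $\mathrm{ft}(\bar a)=\mathrm{ft}(\bar b)$ the pieces $I,I'$ lie on the same side of $\alpha$. If $\alpha$ lies between the end points of $I$, the same holds for $I'$. Since $\alpha$ is irrational and $\mathbb Q$ is dense without end points, $I'$ has rationals on each side of $\alpha$; choose $y'$ on the side of $y$. The converse direction is the same. Now (iii) for $\chi$ gives (iii) for $\exists y\chi$ and $\forall y\chi$. $\square$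

For $n=0$, statement (iii) says:
$$\text{for admissible }g,h\text{ (same }\lambda,\mu),\text{ an }L_0\text{-sentence has value }1\text{ in }N_g\text{ iff it has value }1\text{ in }N_h.\tag{7}$$

## 6. One structure with a gap, one without

**Step 3: no interpolant.** We expand $N_{g_1}$ to a structure where $\varphi=1$ and $N_{g_2}$ to one where $\psi<1$. Take $\lambda=0$, $\mu=\tfrac12$ and $g_1,g_2,r,r'$ from Section 3; only admissibility and (3) are used below.

*$\mathfrak M_1$.* Expand $N_{g_1}$ by $F\equiv r$ and $G\equiv r'$. Then $p=r\le\mu=\sigma$, so $p\to\sigma=1$. Since $q=r'>r=p$, (1) gives $(q\to p)\to p=1$. For $x<\alpha$: $P(x)\le r=p$ and $B(x)=1$. For $x>\alpha$: $A(x)=1$ and $q=r'\le P(x)$. So every conjunct of (4) has value $1$, and $\|\varphi\|^{\mathfrak M_1}=1$.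

*$\mathfrak M_2$.* Expand $N_{g_2}$ by $R(x)=g_2(x)$, $S(x)=1$ for $x<\alpha$, and $R(x)=0$, $S(x)=g_2(x)$ for $x>\alpha$. For $x<\alpha$: $R(x)\to P(x)=1$, $S(x)=1$ and $B(x)=1$. For $x>\alpha$: $A(x)=1$, $\neg R(x)=1$ and $P(x)\to S(x)=1$. By (3), $\forall xS=\inf_{x>\alpha}g_2=\sup_{x<\alpha}g_2=\exists xR$. So every conjunct of (5) has value $1$, and $\|\psi\|^{\mathfrak M_2}=(1\to\sigma)=\mu<1$.

Suppose $\chi$ is an interpolant; it is an $L_0$-sentence. As $\varphi\to\chi$ is valid, $\|\chi\|=1$ in $\mathfrak M_1$, hence in $N_{g_1}$. By (7) it is $1$ in $N_{g_2}$, hence in $\mathfrak M_2$. As $\chi\to\psi$ is valid, $\|\psi\|^{\mathfrak M_2}=1$, a contradiction. This proves Theorem 1. $\blacksquare$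

*Remark.* $\varphi,\psi$ are monadic sentences using one variable, and no interpolant exists even in the full language over $L_0$. So interpolation also fails for the monadic fragment and for the one-variable fragment. Moreover the last paragraph used only that value $1$ is passed on, so it also refutes the version of interpolation for the consequence relation "value $1$ implies value $1$".

## 7. From constant-domain logic up to $G_V$ with $V$ uncountable

Let $\mathrm{CD}$ be intuitionistic predicate logic plus the scheme $\forall x(\delta\vee\varepsilon(x))\to\delta\vee\forall x\,\varepsilon(x)$, with $x$ not free in $\delta$. We have $\mathrm{CD}\subseteq G_V$ for every $V$: with its suprema and infima and by (2), $V$ is a complete Heyting algebra, in which intuitionistic predicate logic is sound, and in a chain $\inf_x\max(d,e_x)=\max(d,\inf_xe_x)$, so the scheme has value $1$.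

**Theorem 2.** Let $V$ be uncountable and let $L$ be any set of formulas with $\mathrm{CD}\subseteq L\subseteq G_V$. Then $\varphi\to\psi\in L$ (with $\varphi,\psi$ from Section 4), but no $L_0$-sentence $\chi$ satisfies $\varphi\to\chi\in L$ and $\chi\to\psi\in L$.

**Step 1: $\varphi\to\psi$ is provable in CD.** We redo the validity argument without linear order. Assume $\varphi$ and $\rho$. For each $x$, distributing disjunctions over conjunctions (intuitionistically allowed),
$$Ax\vee[(Px\to p)\wedge(Rx\to Px)\wedge Sx],\qquad Bx\vee[(q\to Px)\wedge\neg Rx\wedge(Px\to Sx)].$$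
Each bracket implies $(Rx\to p)\wedge(q\to Sx)$: the first by $Rx\to Px\to p$ and by $Sx$; the second by $\neg Rx$ and by $q\to Px\to Sx$. And $Ax\wedge Bx$ implies $\sigma$. So $\forall x\,[\sigma\vee((Rx\to p)\wedge(q\to Sx))]$. Since $\sigma$ is a sentence, the CD scheme gives $\sigma\vee\forall x((Rx\to p)\wedge(q\to Sx))$. In the first case we are done. In the second case $\exists xR\to p$ and $q\to\forall xS$; with $\forall xS\to\exists xR$ this gives $q\to p$. Then $p$ follows from $(q\to p)\to p$, and $\sigma$ from $p\to\sigma$. So $\varphi\to\psi\in\mathrm{CD}\subseteq L$.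

**Step 2: what is needed inside $V$.** As $L\subseteq G_V$, it is enough to refute interpolants over $G_V$. Suppose that for some $\lambda<\mu<1$ in $V$ we find admissible $g_1,g_2:\mathbb Q\to V$ satisfying (3) with $r,r'\in V$. Then the structures $\mathfrak M_1,\mathfrak M_2$ of Section 6, built from these, have all predicate values in $V$ (the values are $0$, $1$, $\mu$, $r$, $r'$ and values of $g_1,g_2$). The argument of Section 6 applies word for word, with (7) supplied by Lemma 2 for these $\lambda,\mu$. So it remains to find $g_1,g_2$.

**Step 3: a Cantor set and a good countable subset.** For some $n$ the set $V\cap[0,1-\frac1n]$ is uncountable. Being closed, it contains a homeomorphic copy $K$ of the Cantor set. $K$ is compact, has no isolated points, and contains no interval. Let $\lambda=\min K<\mu=\max K<1$. Let $K_0$ be the set of points of $K$ that are limits of $K$ from both sides. A point $x\in K$ other than $\lambda$ that is not a limit from the left has a largest point of $K$ below it, so it is an end point of a bounded complementary interval of $K$; similarly on the right. Hence $K\setminus K_0$ consists of $\lambda$, $\mu$ and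 the end points of the bounded complementary intervals, and it is countable. Nonempty relatively open subsets of $K$ are uncountable, so $K_0$ is dense in $K$. Choose a countable $D\subseteq K_0$ dense in $K$.

For $d\in D$ and $\varepsilon>0$, the sets $(d-\varepsilon,d)\cap K$ and $(d,d+\varepsilon)\cap K$ are nonempty and relatively open, so they meet $D$. Hence $d$ is the supremum of the elements of $D$ below it and the infimum of those above it, $D$ has no end points, and $D$ is densely ordered. Since $D$ is dense in $K$, $\inf D=\lambda$ and $\sup D=\mu$; and $\lambda,\mu\notin D$. Therefore **every order isomorphism $\mathbb Q\to D$ is admissible**.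

**Step 4: $g_1$, with a gap.** Let $(u,v)$ be a bounded complementary interval of $K$, with $u,v\in K$. As $K$ has no isolated points, $u\ne\lambda$, $v\neq\mu$, $u$ is a limit of $K$ from the left and $v$ from the right. Neither is in $K_0$, so $u,v\notin D$. As in Step 3, $\sup\{d\in D:d<u\}=u<v=\inf\{d\in D:d>v\}$. Both parts are nonempty convex parts of $D$ that do not contain this supremum or infimum, so both are countable dense orders without end points, and together they are $D$. By Cantor's theorem on countable dense orders without end points, $\{x\in\mathbb Q:x<\alpha\}$ is isomorphic to the lower part and $\{x\in\mathbb Q:x>\alpha\}$ to the upper part; together these give an isomorphism $g_1:\mathbb Q\to D$ with $r=u$, $r'=v$, both in $V$.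

**Step 5: $g_2$, without a gap.** $K_0$ is uncountable, so choose $e\in K_0\setminus D$. As $e$ is a two-sided limit of $K$, $\sup\{d\in D:d<e\}=e=\inf\{d\in D:d>e\}$. Again both parts are countable dense orders without end points and together they are $D$. So there is an isomorphism $g_2:\mathbb Q\to D$ mapping $\{x<\alpha\}$ onto $\{d\in D:d<e\}$, and $\sup_{x<\alpha}g_2=e=\inf_{x>\alpha}g_2$. $\blacksquare$

For $L=\mathrm{CD}$ this gives another proof of the failure of interpolation for $\mathrm{CD}$, due to Mints, Olkhovikov and Urquhart, 2013.

## 8. The classification theorem, and countably infinite $V$: halving and parity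

**Theorem 3.** For closed $V\subseteq[0,1]$ with $0,1\in V$, $G_V$ has the Craig interpolation property iff $|V|\le3$.

The case of uncountable $V$ is Theorem 2 with $L=G_V$. This section treats countably infinite $V$, Section 9 finite $V$ with at least four elements, and Section 10 the positive part $|V|\le 3$.

For countable $V$ the structures $N_g$ do not exist at all, for this reason:

**Lemma 3.** Let $W\subseteq[0,1]$ be closed, and let $e$ be a strictly increasing map from the dyadic rationals of $[0,1]$ into $W$. Then $W$ is uncountable.

*Proof.* For non-dyadic $\gamma\in(0,1)$ put $s_\gamma=\sup\{e(d):d<\gamma\}\in W$. For $\gamma<\gamma'$ choose dyadic $\gamma<d<d'<\gamma'$. Then $s_\gamma\le e(d)<e(d')\le s_{\gamma'}$. So the $s_\gamma$ are uncountably many distinct elements of $W$. $\square$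

So a countable $V$ admits no strictly increasing map $\mathbb Q\to V$, and the method of Section 7 stops here. The obstacle is also the tool. If a sentence forces "infinitely many $P$-values" to yield a copy of the dyadics, then over a countable $V$ it forces *finitely many* $P$-values. A finite linear order has an even or an odd number of elements, and a first-order sentence cannot tell which. With private predicates, $\varphi'$ can say "even" and $\psi'$ can fail when "odd".

**The formulas.** Let $\tau:=\exists xP(x)$, $x\preceq y:=Px\to Py$, and $x\prec y:=(Py\to Px)\to Px$ (recall (1)). Besides $P$, $\varphi'$ uses unary $E,\bar E$ ("odd", "even" position) and a binary function symbol $f$ (a kind of midpoint); $\psi'$ uses unary $O,\bar O$. So $L_0=\{P\}$. Let $\varphi'$ be the conjunction of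

* (C1) $\exists x\forall y\,x\preceq y$ and $\exists x\forall y\,y\preceq x$;
* (C2) $\forall x\forall y\,[\,y\prec x\ \vee\ (x\preceq f(x,y)\wedge f(x,y)\preceq y)]$;
* (C3) $\forall xx'yy'\,[\,x'\prec x\vee y'\prec y\vee f(x,y)\preceq f(x',y')]$;
* (C4) $\forall x\,y_0y_1y_2\,[\,y_1\preceq y_0\vee y_2\preceq y_1\vee f(x,y_0)\prec f(x,y_2)]$ and $\forall y\,x_0x_1x_2\,[\,x_1\preceq x_0\vee x_2\preceq x_1\vee f(x_0,y)\prec f(x_2,y)]$;
* (C5) $\forall x((Ex\wedge\bar Ex)\to\tau)$, $\ \forall x(Ex\vee\exists y\,y\prec x)$, $\ \forall x(\bar Ex\vee\exists y\,x\prec y)$, and $\forall xy[\,y\preceq x\vee\exists z(x\prec z\wedge z\prec y)\vee(Ex\wedge\bar Ey)\vee(\bar Ex\wedge Ey)]$.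

Let $\omega$ be (C5) with $O,\bar O$ in place of $E,\bar E$ and with third conjunct $\forall x(Ox\vee\exists y\,x\prec y)$. Let $\psi':=\omega\to\tau$. In words: in (C5) the lowest class is odd, the highest is even, neighbors alternate; in $\omega$ the highest is odd.

**Step 1: reduction to classical truth.** Suppose $\|\varphi'\|>\|\psi'\|$ in some $V$-structure. Then $\|\psi'\|<1$, so $\|\omega\|>\tau$, $\|\psi'\|=\tau$, and $m:=\min(\|\varphi'\|,\|\omega\|)>\tau$. Truncate at $m$ (Lemma 1). We get a structure over the countable closed set $V'=V\cap[0,m]$ with top $m$, in which $\varphi'$ and $\omega$ have value $m$ and all $P(a)\le\tau<m$. Here $a\preceq b$ has value $m$ if $P(a)\le P(b)$, and value $P(b)\le\tau$ otherwise. By (1) with top $m$, $a\prec b$ has value $m$ if $P(a)<P(b)$, and value $P(a)\le\tau$ otherwise. By induction, every formula built from these by $\wedge,\vee,\forall,\exists$ has value $m$ if it is classically true for the preorder given by the values of $P$, and value $\le\tau$ if it is classically false: a supremum of values $\le\tau$ is $\le\tau$, and an infimum with one term $\le\tau$ is $\le\tau$. Hence (C1)–(C4) hold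 classically.

**Step 2: $P$ takes only finitely many values.** Suppose not. Write $[x,y]=\{z:P(x)\le P(z)\le P(y)\}$. By (C1) choose $x_0,x_1$ with $P(x_0)$ least and $P(x_1)$ greatest; then $[x_0,x_1]$ contains infinitely many $P$-values.

*Halving.* Let $P(x)\le P(y)$ and let $[x,y]$ contain infinitely many $P$-values. For $y'\in[x,y]$, (C2) gives $P(x)\le P(f(x,y'))$ and (C3) gives $P(f(x,y'))\le P(f(x,y))$, so $f(x,y')\in[x,f(x,y)]$. By (C3) in both directions, $P(f(x,y'))$ depends only on $P(y')$. By (C4) it takes each value for at most two values of $P(y')$, since three values $P(y_0)<P(y_1)<P(y_2)$ force $P(f(x,y_0))<P(f(x,y_2))$. So $[x,f(x,y)]$ contains infinitely many $P$-values. Symmetrically, for $x'\in[x,y]$ we have $f(x',y)\in[f(x,y),y]$ by (C3) and (C2), and the second half of (C4) shows that $[f(x,y),y]$ contains infinitely many $P$-values. In particular $P(x)<P(f(x,y))<P(y)$.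

*Iteration.* Put $x_{1/2}=f(x_0,x_1)$, and in general insert $f(x_d,x_{d'})$ at the midpoint of neighboring dyadics $d<d'$ already treated. All intervals met contain infinitely many $P$-values, so we obtain $x_d$ for all dyadic $d\in[0,1]$ with $d\mapsto P(x_d)$ strictly increasing. By Lemma 3, $V'$ is uncountable, a contradiction.

**Step 3: parity.** Let $C_1,\dots,C_n$ be the classes of elements with equal $P$-value, in increasing order. Each conjunct of (C5) has value $m$, hence so does each of its instances. The first gives $E(a)\wedge\bar E(a)\le\tau$ (otherwise the instance would have value $\tau<m$), so no element has $E=\bar E=m$. The second gives $E=m$ on $C_1$, since there $\exists y\,y\prec a$ has value $\le\tau$. The third gives $\bar E=m$ on $C_n$. In the fourth, for $a\in C_i$, $b\in C_{i+1}$, the first two disjuncts have value $\le\tau$, so $E(a)=\bar E(b)=m$ or $\bar E(a)=E(b)=m$. By induction along the classes, $E=m$ exactly on the classes of odd index and $\bar E=m$ exactly on those of even index. As $\bar E=m$ on $C_n$, $n$ is even. The same argument with $\omega$ gives $O=m$ exactly on odd classes and $O=m$ on $C_n$, so $n$ is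 odd. This contradiction shows $\varphi'\to\psi'\in G_V$.

**Step 4: $\{P\}$-sentences on finite chains are first-order sentences about the order.** For $N\ge1$ pick $0<v_1<\dots<v_N<1$ in $V$, and let $K_N$ have domain $\{1,\dots,N\}$ with $P(i)=v_i$. All values of $\{P\}$-formulas lie in $\{0,v_1,\dots,v_N,1\}$. By recursion we define classical formulas $[\chi\ge z]$ and $[\chi=1]$ in the language of $<$ (with $w\le z$ for $\neg\,z<w$), not depending on $N$, which express $\|\chi(\bar x)\|\ge P(z)$ and $\|\chi(\bar x)\|=1$ in $K_N$:

* $[Px\ge z]:=z\le x$; $\ [\bot\ge z]:=$ false; $\ [(\beta\to\gamma)\ge z]:=\forall w(w\le z\wedge[\beta\ge w]\Rightarrow[\gamma\ge w])$;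
* $[Px=1]$ and $[\bot=1]$ are false; $\ [(\beta\to\gamma)=1]:=\forall w([\beta\ge w]\Rightarrow[\gamma\ge w])\wedge([\beta=1]\Rightarrow[\gamma=1])$;
* both commute with $\wedge,\vee,\forall,\exists$.

The last line is right because the domain is finite, so suprema and infima are attained. For implication, (2) says $\|\beta\to\gamma\|\ge P(z)$ iff $P(z)\wedge\|\beta\|\le\|\gamma\|$; the left side is $0$ or some $v_j$, so this holds iff every $v_w\le P(z)\wedge\|\beta\|$ is $\le\|\gamma\|$. And $\|\beta\to\gamma\|=1$ iff $\|\beta\|\le\|\gamma\|$, which for values in $\{0,v_1,\dots,v_N,1\}$ is tested at the $v_w$ and at $1$. So for each $\{P\}$-sentence $\chi$ there is a first-order sentence $\chi^*:=[\chi=1]$ with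
$$\|\chi\|^{K_N}=1\iff(\{1,\dots,N\},<)\models\chi^*\qquad\text{for all }N\ge 1.\tag{8}$$

**Lemma 4.** All sufficiently large finite linear orders agree on a given first-order sentence.

This is the standard Ehrenfeucht–Fraïssé argument (e.g. Ebbinghaus–Flum, *Finite Model Theory*). By the Ehrenfeucht–Fraïssé theorem it is enough that Duplicator wins the $k$-round game on two finite linear orders whose sizes are equal or both at least $2^k-1$. Use induction on $k$; $k=0$ is clear, and for equal sizes Duplicator copies. Let both sizes be at least $2^{k+1}-1$, and let Spoiler choose a point with $l$ points to its left and $r$ to its right. If $l\le2^k-2$, Duplicator chooses the point with exactly $l$ points to its left; both right parts have at least $2^{k+1}-1-1-(2^k-2)=2^k$ points. The case $r\le2^k-2$ is symmetric. Otherwise $l,r\ge2^k-1$, and Duplicator chooses a point with at least $2^k-1$ points on each side, which exists. In all cases the left parts, and likewise the right parts, have equal sizes or both at least $2^k-1$, and Duplicator plays the remaining $k$ rounds separately on the two sides. $\square$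

**Step 5: no interpolant.** Let $\chi$ be an interpolant (a $\{P\}$-sentence), and $N$ even and so large that all linear orders of size at least $N$ agree on $\chi^*$. Expand $K_N$ by $f(i,j)=\lfloor(i+j)/2\rfloor$ and by $E(i)=1,\bar E(i)=0$ for odd $i$, and $E(i)=0,\bar E(i)=1$ for even $i$. In $K_N$, $i\preceq j$ has value $1$ if $i\le j$, and $i\prec j$ has value $1$ if $i<j$. (C1) holds with $x=1$ and $x=N$. (C2) and (C3) hold since $f(i,j)$ lies between $i$ and $j$ for $i\le j$ and is monotone. (C4) holds since $y_0<y_1<y_2$ implies $y_2\ge y_0+2$, so $f(x,y_2)\ge f(x,y_0)+1$; similarly in the other argument. (C5) holds since $E\wedge\bar E=0$ everywhere, $1$ is odd, $N$ is even, and consecutive numbers have different parity. All these clauses have value $1$, so $\|\varphi'\|=1$ and $\|\chi\|^{K_N}=1$. By (8) and the choice of $N$, $\|\chi\|^{K_{N+1}}=1$. Expand $K_{N+1}$ by $O=1,\bar O=0$ on odd $i$ and $O=0,\bar O=1$ on even $i$. As $N+1$ is odd, $\omega$ has value $1$, and $\psi'$ has value $\tau=v_{N+1}<1$. This contradicts $\chi\to\psi'\in G_V$. So interpolation fails for countably infinite $V$.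

## 9. Finite $V$ with at least four elements

Here Section 1 generalizes at once. Let $4\le|V|=n<\infty$, $k=n-3\ge 1$, and let $t,s,p_1,\dots,p_k$ be nullary predicates. (If nullary predicates are not allowed, replace a nullary $t$ by $\exists xT(x)$, and so on; the arguments are unchanged, because the validity argument looks only at values in $V$ and the structures below have one element.) Let
$$\varphi_n:=\neg\neg p_1\wedge\bigwedge_{i<k}\bigl[(p_i\to p_{i+1})\wedge((p_{i+1}\to p_i)\to p_i)\bigr]\wedge(p_k\to t)\wedge((t\to p_k)\to p_k),\qquad \psi_n:=s\vee(s\to t).$$

**Validity.** Again a failure needs too many values. Suppose $m=\|\varphi_n\|>\|\psi_n\|$. Then $s<m$ and $s\to t<m$, so $t<s<m$. From $m\wedge p_k\le t<m$ we get $p_k<m$. If $t\le p_k$, then (1) gives $m\le p_k$, a contradiction. So $p_k<t$. Now go down in $i$: $m\wedge p_i\le p_{i+1}<m$ gives $p_i<m$, and if $p_{i+1}\le p_i$ then (1) gives $m\le p_i$, a contradiction. So $p_i<p_{i+1}$. Finally $\neg\neg p_1\ge m>0$ gives $p_1>0$. So $0<p_1<\dots<p_k<t<s<m$ are $k+4=n+1$ elements of $V$, a contradiction.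

**No interpolant.** Here $L_0=\{t\}$. Let $V=\{v_0<\dots<v_{n-1}\}$. On a one-point domain, $p_i=v_i$ for $1\le i\le k$ and $t=v_{n-2}$ gives $\varphi_n=1$ by (1). On a one-point domain, $t=v_1$ and $s=v_2<1$ gives $\psi_n=v_2<1$. In a one-point structure quantifiers do nothing, so an $L_0$-sentence has value in $\{0,t,1\}$, computed by the operations. Since $0<t<1$ in both cases, the order isomorphism between the two sets $\{0,t,1\}$ shows that an $L_0$-sentence has value $1$ in one structure iff it does in the other. So no interpolant exists.

## 10. Two and three truth values: amalgamating models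

It remains to prove that interpolation holds for $|V|\le3$. Up to an order isomorphism fixing $0$ and $1$, $V=\{0,1\}$ or $V=\{0,\frac12,1\}$. The plan is the classical one: from the absence of an interpolant, build models $M_1$ of $\varphi=1$ and $M_2$ of $\psi<1$ that agree on the common language, and glue them. For four values this already breaks at "agree": in Section 9 the structures $t=v_1$ and $t=v_{n-2}$ have the same $L_0$-sentences of value $1$, but $t$ has different values. With three values, value $1$ controls everything: $\chi$ has value $0$ iff $\neg\chi$ has value $1$, and only one value is left.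

Let $\varphi\to\psi\in G_V$. Replace the free variables by new constants, the same constant for the same variable. An interpolant for the resulting sentences can use only those constants that come from variables free in both; turning them back into variables (after renaming bound variables) gives an interpolant for the original formulas. So assume that $\varphi,\psi$ are sentences, with finite signatures $L_1,L_2$, and let $L_0=L_1\cap L_2$. **Suppose there is no interpolant.**

**Step 1: classical tools.** A $V$-structure is the same thing as a classical structure with the predicates $\{P=1\}\subseteq\{P>0\}$ in place of $P$ (equal to each other if $V=\{0,1\}$). By induction on $\chi$, each condition $\|\chi\|=v$ is classically first-order definable, since in a finite $V$ suprema and infima are attained. So we may use compactness for such conditions, and $\omega$-saturated elementary extensions: extensions that preserve all values, and in which a set of conditions on one element, with finitely many parameters, is satisfied as soon as each finite part of it is.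

**Lemma 5.** Let $\beta,\gamma$ be sentences. If $\beta=1$ implies $\gamma=1$ in all $V$-structures, then $\beta\to\gamma\in G_V$.

*Proof.* Otherwise $m=\|\beta\|>\|\gamma\|$ in some $V$-structure. Truncate at $m$ (Lemma 1) and send the top $m$ to $1$, fixing the other values. The second map is an order embedding of $V\cap[0,m]$ into $V$ taking $0$ to $0$ and top to top, so it commutes with the operations, and, as $V$ is finite, with suprema and infima of nonempty sets. We get a $V$-structure with $\beta=1>\gamma$, against the hypothesis. $\square$

**Step 2: choosing $M_2$.** We want a model of $\psi<1$ that satisfies all common consequences of $\varphi$. Let $T_0$ be the set of $L_0$-sentences $\chi$ with $\varphi\to\chi\in G_V$; it contains $\top$ and is closed under $\wedge$. There is an $L_2$-structure $M_2$ in which all of $T_0$ has value $1$ and $\psi<1$. Otherwise, by compactness, some $\chi\in T_0$ is such that $\chi=1$ implies $\psi=1$; by Lemma 5, $\chi\to\psi\in G_V$, so $\chi$ is an interpolant.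

**Step 3: choosing $M_1$.** Let $T_2$ be the set of $L_0$-sentences of value $1$ in $M_2$; so $T_0\subseteq T_2$. There is an $L_1$-structure $M_1$ with $\varphi=1$ whose $L_0$-sentences of value $1$ are exactly those in $T_2$. Otherwise, by compactness, there are $\beta\in T_2$ and $\delta_1,\dots,\delta_l\notin T_2$ (we may take $l\ge1$, using $\bot$) such that $\varphi=1$ and $\beta=1$ imply $\delta_i=1$ for some $i$, i.e. $\delta_1\vee\dots\vee\delta_l=1$. By Lemma 5, $(\varphi\wedge\beta)\to\bigvee\delta_i\in G_V$, so by (2) $\varphi\to(\beta\to\bigvee\delta_i)\in G_V$. Hence $\beta\to\bigvee\delta_i\in T_0\subseteq T_2$. As $\beta$ has value $1$ in $M_2$, so does $\bigvee\delta_i$, and so does some $\delta_i$, a contradiction.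

Replace $M_1,M_2$ by $\omega$-saturated elementary extensions.

**Step 4: back and forth.** For $\bar a\in M_1^n$, $\bar b\in M_2^n$ write $\bar a\sim\bar b$ if $\|\chi(\bar a)\|=\|\chi(\bar b)\|$ for all $L_0$-formulas $\chi$. For empty tuples this holds: the same sentences have value $1$, and $\chi$ has value $0$ iff $\neg\chi$ has value $1$.

*Claim.* If $\bar a\sim\bar b$, then for each $a\in M_1$ there is $b\in M_2$ with $\bar aa\sim\bar bb$, and symmetrically.

By saturation it suffices to match finitely many conditions $\chi_i(\bar a,a)=1$, $\eta_j(\bar a,a)=0$, $\theta_l(\bar a,a)=\frac12$.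

* Suppose some $L_0$-formula takes value $\frac12$ in $M_1$, say $\theta(\bar x)$. Then $\neg\neg\theta\to\theta$ has value $1$ where $\theta\in\{0,1\}$ and value $\frac12$ where $\theta=\frac12$. So $\zeta:=\forall\bar x(\neg\neg\theta\to\theta)$ has value $\frac12$ in $M_1$, and hence in $M_2$: this sentence *names* the value $\frac12$. The formula
$$\kappa:=\bigwedge\chi_i\wedge\bigwedge\neg\eta_j\wedge\bigwedge(\neg\neg\theta_l\wedge(\theta_l\to\zeta))$$
has value $1$ at $(\bar a,a)$. So $\|\exists y\,\kappa(\bar b,y)\|=\|\exists y\,\kappa(\bar a,y)\|=1$, and as $V$ is finite this is attained at some $b$. There $\chi_i=1$, $\eta_j=0$ and $0<\theta_l\le\frac12$, i.e. $\theta_l=\frac12$.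
* Otherwise there are no $\theta_l$, and all sentences $\forall\bar x(\neg\neg\theta\to\theta)$ have value $1$ in $M_1$, hence in $M_2$. So $L_0$-formulas are two-valued in both structures. Then $\kappa:=\bigwedge\chi_i\wedge\bigwedge\neg\eta_j$ has value $1$ at $(\bar a,a)$, so as before it has value $1$ at $(\bar b,b)$ for some $b$, where $\chi_i=1$ and $\eta_j=0$.

The symmetric claim is proved in the same way, with $M_1$ and $M_2$ exchanged.

**Step 5: a countable set of pairs.** Build pairs $(a_i,b_i)\in M_1\times M_2$, $i<\omega$, with $(a_0,\dots,a_i)\sim(b_0,\dots,b_i)$ for all $i$, so that: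

* $\{a_i\}$ contains the $L_1$-constants, is closed under the $L_1$-functions, and whenever an $L_1$-formula $\chi(\bar a,y)$, with $\bar a$ from the list, takes a value $v$ at some $y\in M_1$, it takes the value $v$ at some $a_i$;
* the same holds for $\{b_i\}$, $L_2$, $M_2$;
* $N:=\{(a_i,b_i):i<\omega\}$ contains $(c^{M_1},c^{M_2})$ for each constant $c\in L_0$ and is closed under coordinatewise application of the function symbols of $L_0$.

These are countably many tasks, each concerning finitely many pairs already built. Enumerate them so that each task is treated at some stage after its pairs appear, and start with any $a_0$ and a partner from the Claim. A task of the first kind asks for one element $a\in M_1$; add it with a partner $b$ from the Claim. The second kind is symmetric. For the third kind, add $(h(\bar a'),h(\bar b'))$, where $\bar a',\bar b'$ are matching tuples from the list and $h\in L_0$ (or a pair of constants). This preserves $\sim$: for an $L_0$-formula $\chi(\bar x,y)$, substituting the term $h(\bar x')$ for $y$ gives an $L_0$-formula, which has equal values on the two sides.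

Let $M_1',M_2'$ be the substructures with domains $\{a_i\},\{b_i\}$. By induction each $L_1$-formula has the same value in $M_1'$ as in $M_1$: in the quantifier step, the first condition says that the same set of values is attained over $\{a_i\}$ as over $M_1$, so suprema and infima agree. Likewise for $M_2'$ and $L_2$.

**Step 6: gluing.** Make $N$ an $L_1\cup L_2$-structure. Predicates of $L_1$ are evaluated on first coordinates and predicates of $L_2$ on second coordinates; on $L_0$ these agree because of $\sim$. Functions and constants of $L_0$ are interpreted coordinatewise. For a function symbol or constant $h$ of $L_1\setminus L_0$, choose as value any element of $N$ whose first coordinate is $h^{M_1'}$ of the first coordinates; one exists because $\{a_i\}$ is closed under $h$. Treat $L_2\setminus L_0$ analogously with second coordinates.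

The projection $N\to M_1'$ is surjective, commutes with the functions and constants of $L_1$, and preserves the values of $L_1$-predicates exactly. As the language has no equality, it preserves the values of all $L_1$-formulas, by induction: connectives are clear, and for quantifiers use surjectivity. In the same way $N\to M_2'$ preserves the values of all $L_2$-formulas. So $\|\varphi\|^N=\|\varphi\|^{M_1}=1$ and $\|\psi\|^N=\|\psi\|^{M_2}<1$, contradicting $\varphi\to\psi\in G_V$. Hence an interpolant exists, and $G_V$ has the Craig interpolation property for $|V|\le3$. With Theorem 2 and Sections 8 and 9, this proves Theorem 3. $\blacksquare$
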